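\title{Partitions of a matroid into independent sets and Kostka numbers}

\begin{abstract}
Let $M$ be a loopless matroid with rank partition $\rho$. We prove that the number of set partitions of the ground set into independent sets of sizes $\mu_1\ge\mu_2\ge\cdots$ is at least the Kostka number $K_{\mu^t,\rho^t}$. The proof is an induction that uses only the matroid union theorem and the monotonicity of Kostka numbers in dominance order. Using Lorentzian polynomials, we then show that among loopless matroids with rank partition $\rho$ the direct sum of parallel classes of sizes $\rho^t_1,\rho^t_2,\dots$ has the fewest such set partitions, for all $\mu$ at once, and we determine when the Kostka bound is attained.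
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{matroid} $M$ consists of a finite ground set $E$ and a family of subsets of $E$, called \emph{independent}, that contains $\emptyset$, is closed under taking subsets, and has the \emph{augmentation property}: if $I$ and $J$ are independent and $|I|<|J|$, then $I\cup\{x\}$ is independent for some $x\in J\setminus I$. The basic examples are a finite family of vectors with its linearly independent subfamilies, and the edge set of a graph with its forests. The matroid is \emph{loopless} if every singleton is independent, and \emph{free} if every subset is independent. Throughout, $M$ is loopless and $n=|E|$.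

For an integer partition $\mu=(\mu_1\ge\mu_2\ge\cdots)$ of $n$, written $\mu\vdash n$, let $N_M(\mu)$ be the number of set partitions of $E$ into independent sets of sizes $\mu_1,\mu_2,\dots$; the blocks are unordered. We want lower bounds for $N_M(\mu)$ in terms of one invariant of $M$. Let $w_k$ be the largest size of a union of $k$ independent sets. The \emph{rank partition} $\rho=\rho(M)$ is defined by
\[
\rho_1+\dots+\rho_k=w_k\qquad(k\ge1).
\]
It is a partition of $n$ (Section~\ref{sec:matroids}). Its first part is the rank $r$ of $M$, the largest size of an independent set, and its number of nonzero parts is the least number of independent sets that cover $E$. The conjugate $\kappa^t$ of a partition $\kappa$ has parts $\kappa^t_i=\#\{j:\kappa_j\ge i\}$, and we write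
\[
c=c(M)=\rho^t=(c_1\ge\dots\ge c_r),\qquad c_r\ge1 .
\]
For a partition $\nu$ and a vector $\gamma$ of nonnegative integers with the same sum, the \emph{Kostka number} $K_{\nu,\gamma}$ counts the semistandard Young tableaux of shape $\nu$ and content $\gamma$: the fillings of the Young diagram of $\nu$ in which rows weakly increase, columns strictly increase, and $i$ occurs $\gamma_i$ times.

The following conjecture was posed in \cite{OQ}: for every loopless matroid $M$ and every $\lambda\vdash n$, the number of set partitions of $E$ into independent sets of sizes $\lambda^t_1\ge\lambda^t_2\ge\cdots$ is at least $K_{\lambda,\rho^t}$. We index by the block sizes $\mu=\lambda^t$, so the conjecture reads $N_M(\mu)\ge K_{\mu^t,\rho^t}$.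

There are good reasons to expect such an inequality. Write $\kappa\trianglelefteq\kappa'$ for the \emph{dominance order} on partitions of $n$, that is, $\kappa_1+\dots+\kappa_k\le\kappa'_1+\dots+\kappa'_k$ for all $k$. Both sides are positive exactly when $\mu\trianglelefteq\rho$ (Corollary~\ref{cor:support}), so the conjecture is a quantitative form of an existence criterion. For the free matroid on $[n]=\{1,\dots,n\}$ we have $\rho=(n)$ and $\rho^t=(1^n)$; the columns of a standard tableau of shape $\mu^t$ form a set partition of $[n]$ with block sizes $\mu$. More generally, for a partition $c=(c_1,\dots,c_r)$ of $n$ let $P_c$ be the matroid whose ground set is divided into classes of sizes $c_1,\dots,c_r$, a set being independent if it contains at most one element of each class. This is the direct sum of parallel classes of sizes $c_i$: take the $i$-th basis vector of a vector space $c_i$ times. A union of $k$ independent sets contains at most $\min(c_i,k)$ elements of class $i$, and these bounds are attained together, so $w_k=\sum_i\min(c_i,k)=c^t_1+\dots+c^t_k$ and $\rho(P_c)=c^t$. A column of a tableau of content $c$ has distinct entries, and it can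 be read as the list of classes met by one block; Lemma~\ref{lem:types} turns this into the inequality for $P_c$.

One would guess that $P_{\rho^t}$ is the most degenerate matroid with rank partition $\rho$, and that every other one has at least as many partitions. This would be immediate if the ground set of $M$ could be divided into classes of sizes $c_1,\dots,c_r$ so that every set meeting each class at most once is independent. In general it cannot.

\begin{example}\label{ex:K4}
Let $M$ be the matroid of forests of the complete graph $K_4$. Its six edges split into two paths with three edges each, so $\rho=(3,3)$ and $c=(2,2,2)$. Suppose the edges were divided into three pairs with every transversal independent. Then each of the four triangles would contain one of the pairs; but two edges lie in at most one triangle, so three pairs serve at most three triangles. The inequalities hold nevertheless. The dependent triples are the four triangles, whose complements are stars, so $6$ of the $10$ splittings into two triples consist of two trees: $N_M(3,3)=6$. In $P_{(2,2,2)}$ the block containing a fixed element can be completed in $2\cdot2$ ways, so $N_{P_c}(3,3)=4$,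 and $K_{(2,2,2),(2,2,2)}=1$.
\end{example}

Both the conjecture and the guess are correct. Let $m_j(\mu)$ be the multiplicity of the part $j$ in $\mu$.

\begin{theorem}\label{thm:kostka}
For every loopless matroid $M$ on $n$ elements and every $\mu\vdash n$,
\[
N_M(\mu)\ \ge\ K_{\mu^t,\rho(M)^t}.
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every loopless matroid $M$ on $n$ elements and every $\mu\vdash n$, with $c=\rho(M)^t$,
\[
N_M(\mu)\ \ge\ N_{P_c}(\mu)=\frac{\prod_i c_i!}{\prod_j m_j(\mu)!}\,B(\mu,c),
\]
where $B(\mu,c)=\sum_{\nu\vdash n}K_{\nu,\mu}K_{\nu^t,c}$ is the number of $0/1$ matrices with row sums $\mu$ and column sums $c$. Thus for each $\rho$ the single matroid $P_{\rho^t}$ minimizes $N_M(\mu)$ among loopless matroids with rank partition $\rho$, for all $\mu$ at once.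
\end{theorem}

\begin{theorem}\label{thm:equality}
Let $M$ be a loopless matroid on $n$ elements with rank partition $\rho$, and let $\mu\vdash n$. Then $N_M(\mu)=K_{\mu^t,\rho^t}$ if and only if \textup{(i)} $\mu\not\trianglelefteq\rho$, in which case both sides are $0$, or \textup{(ii)} $\mu=(1^n)$, or \textup{(iii)} $M$ is free and $\mu=(n)$.
\end{theorem}

Theorem~\ref{thm:sharp} and Lemma~\ref{lem:types} together imply Theorem~\ref{thm:kostka}, but the proof of Theorem~\ref{thm:sharp} rests on the theory of Lorentzian polynomials. Section~\ref{sec:induction} therefore gives a separate, elementary proof of Theorem~\ref{thm:kostka}, which matches the deletion of a block from a set partition with the deletion of a row from a tableau. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} by placing $M$ and $P_c$ in one family of matroids along which the count is log-concave, and Section~\ref{sec:equality} deduces Theorem~\ref{thm:equality}.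

\section{Existence of partitions and the model matroid}\label{sec:prelim}

\subsection{Rank, truncation and matroid union}\label{sec:matroids}

The \emph{rank} $\operatorname{rk}(A)$ of $A\subseteq E$ is the largest size of an independent subset of $A$, and a \emph{basis} of $M$ is an independent set of size $r=\operatorname{rk}(E)$. The rank function is monotone, grows by at most $1$ when an element is added, and is \emph{submodular}: $\operatorname{rk}(A\cup B)+\operatorname{rk}(A\cap B)\le\operatorname{rk}(A)+\operatorname{rk}(B)$. Applied to $A\cup C$ and $B$, this gives
\begin{equation}\label{eq:diminish}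
\operatorname{rk}(A\cup C)-\operatorname{rk}(A)\ \ge\ \operatorname{rk}(B\cup C)-\operatorname{rk}(B)\qquad\text{for }A\subseteq B .
\end{equation}
The \emph{deletion} $M\setminus X$ is the matroid on $E\setminus X$ whose independent sets are those of $M$ that avoid $X$; it is loopless if $M$ is. For $p\ge0$ the independent sets of size at most $p$ form a matroid on $E$, the \emph{truncation} of $M$ to $p$, with rank function $\min(p,\operatorname{rk}(A))$.

\begin{theorem}[Matroid union theorem; Nash-Williams, Edmonds; see {\cite[Ch.~11]{Oxley}}]\label{thm:union}
Let $M_1,\dots,M_l$ be matroids on $E$ with rank functions $\operatorname{rk}_1,\dots,\operatorname{rk}_l$. The largest size of $I_1\cup\dots\cup I_l$ with $I_t$ independent in $M_t$ is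
\[
\min_{A\subseteq E}\Big(|E\setminus A|+\sum_{t=1}^l\operatorname{rk}_t(A)\Big).
\]
\end{theorem}

Taking all $M_t=M$ gives $w_k=\min_A\big(|E\setminus A|+k\operatorname{rk}(A)\big)$, which also holds for $k=0$ with $w_0=0$. A minimum of affine functions of $k$ is concave, so the differences $\rho_k=w_k-w_{k-1}$ weakly decrease. Since $M$ is loopless, the singletons cover $E$ and $w_k=n$ for $k\ge n$; hence $\rho\vdash n$. With a loop the parts of $\rho$ would sum to less than $n$, and $E$ would have no partition into independent sets at all.

\subsection{Dominance and Kostka numbers}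

Counting the cells in the first $a$ columns of the diagram of $\kappa\vdash n$ gives
\begin{equation}\label{eq:minsum}
\kappa^t_1+\dots+\kappa^t_a=\sum_t\min(\kappa_t,a)=\min_{k\ge0}\big(ka+n-(\kappa_1+\dots+\kappa_k)\big),
\end{equation}
where the last equality holds because it is best to replace by $a$ exactly the parts exceeding $a$, and these come first. The right-hand side decreases when the partial sums of $\kappa$ increase, so conjugation reverses dominance: $\kappa\trianglelefteq\kappa'$ if and only if $(\kappa')^t\trianglelefteq\kappa^t$.

Let $s_\nu=\sum_\gamma K_{\nu,\gamma}x^\gamma$ be the Schur function, $h_a$ the complete homogeneous symmetric function of degree $a$, and $h_\gamma=\prod_ih_{\gamma_i}$. The Schur functions are linearly independent, and $h_\gamma=\sum_\nu K_{\nu,\gamma}s_\nu$; in terms of the inner product for which they are orthonormal, $K_{\nu,\gamma}=\langle s_\nu,h_\gamma\rangle$.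

\begin{lemma}\label{lem:kostka}
Let $\nu,\kappa,\kappa'\vdash n$.
\begin{itemize}
\item[(a)] $K_{\nu,\gamma}$ does not depend on the order of the entries of $\gamma$.
\item[(b)] If $\kappa\trianglelefteq\kappa'$, then $K_{\nu,\kappa}\ge K_{\nu,\kappa'}$.
\item[(c)] $K_{\nu,\kappa}>0$ if and only if $\kappa\trianglelefteq\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The product $h_\gamma$ does not depend on the order.

(b) One passes from $\kappa'$ to $\kappa$ through partitions by moves that replace two parts $a\ge b+2$, with $b\ge0$, by $a-1$ and $b+1$ \cite{Brylawski}. The Jacobi--Trudi identity for two rows gives $h_{a-1}h_{b+1}-h_ah_b=s_{(a-1,b+1)}$. By Pieri's rule the product of a Schur function with some $h_d$ is a sum of Schur functions, so multiplying by the factors $h_d$ of the remaining parts leaves a nonnegative combination of Schur functions. Thus no move decreases the coefficient of $s_\nu$.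

(c) Columns increase strictly, so the entries $1,\dots,k$ lie in the first $k$ rows; a tableau of shape $\nu$ and content $\kappa$ forces $\kappa\trianglelefteq\nu$. Conversely $K_{\nu,\nu}=1$, and (b) applies.
\end{proof}

\subsection{When a partition exists}

Theorem~\ref{thm:union} covers $E$ by independent sets without controlling their sizes. Truncation supplies the control.

\begin{lemma}\label{lem:exist}
\begin{itemize}
\item[(a)] Let $E$ be the ground set of a matroid, $|E|=n$, and $\sigma\vdash n$. Then $E$ can be partitioned into independent sets of sizes $\sigma_1,\sigma_2,\dots$ if and only if $|A|\le\sum_t\min(\sigma_t,\operatorname{rk}(A))$ for all $A\subseteq E$.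
\item[(b)] If $M$ is loopless, then $\sigma=\rho(M)$ satisfies the condition in \textup{(a)}.
\item[(c)] If $\mu\trianglelefteq\rho$, then $\sum_t\min(\rho_t,a)\le\sum_t\min(\mu_t,a)$ for all $a\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Theorem~\ref{thm:union} for the truncations to $\sigma_1,\sigma_2,\dots$, the condition says that $E$ is covered by independent sets $I_t$ with $|I_t|\le\sigma_t$. Since $\sum_t\sigma_t=n$, such sets are disjoint and have sizes exactly $\sigma_t$.

(b) Let $a=\operatorname{rk}(A)$. Any $k$ independent sets cover at most $ka$ elements of $A$, so $\rho_1+\dots+\rho_k\le|E\setminus A|+ka$, that is, $ka+n-(\rho_1+\dots+\rho_k)\ge|A|$ for every $k\ge0$. Now use \eqref{eq:minsum}, which applies because $\rho\vdash n$.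

(c) This is the monotonicity of the right-hand side of \eqref{eq:minsum}.
\end{proof}

\begin{corollary}\label{cor:support}
For $M$ loopless and $\mu\vdash n$ we have $N_M(\mu)>0\iff\mu\trianglelefteq\rho\iff K_{\mu^t,\rho^t}>0$.
\end{corollary}

\begin{proof}
If a partition with sizes $\mu$ exists, its $k$ largest blocks show $\mu_1+\dots+\mu_k\le w_k$, so $\mu\trianglelefteq\rho$. If $\mu\trianglelefteq\rho$, parts (b) and (c) of Lemma~\ref{lem:exist} verify the condition of part (a) for $\sigma=\mu$. The second equivalence is Lemma~\ref{lem:kostka}(c), since $\mu\trianglelefteq\rho$ is equivalent to $\rho^t\trianglelefteq\mu^t$.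
\end{proof}

\subsection{Row-strict tableaux and the matroid $P_c$}

Transposing tableaux, $K_{\mu^t,\gamma}$ counts the fillings of the diagram of $\mu$ in which rows strictly increase, columns weakly increase, and $i$ occurs $\gamma_i$ times. We call these \emph{row-strict tableaux} of shape $\mu$ and content $\gamma$. Each row is a set, and the row lengths are the block sizes.

\begin{lemma}\label{lem:rows}
A row-strict tableau is determined by the multiset of its rows.
\end{lemma}

\begin{proof}
Longer rows lie above shorter ones. Rows of equal length increase weakly downwards in every coordinate, so they form a chain in the componentwise order, and a chain can be listed in weakly increasing order in only one way.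
\end{proof}

In a partition of the ground set of $P_c$ into independent sets, each block meets as many classes as it has elements. The \emph{type} of the partition is the multiset of the subsets of $[r]$ that record the classes met by the blocks.

\begin{lemma}\label{lem:types}
For $c,\mu\vdash n$ we have $N_{P_c}(\mu)\ge K_{\mu^t,c}$. The inequality is strict if two partitions with block sizes $\mu$ have the same type, or if some partition with block sizes $\mu$ has a type that is not the multiset of rows of a row-strict tableau.
\end{lemma}

\begin{proof}
The rows of a row-strict tableau of shape $\mu$ and content $c$ are subsets of $[r]$ of sizes $\mu_1,\mu_2,\dots$, and each $i$ lies in exactly $c_i$ of them. Distributing the $c_i$ elements of class $i$ bijectively among the rows containing $i$, for every $i$, produces a partition whose type is the multiset of rows. By Lemma~\ref{lem:rows} different tableaux give different types. So the number of partitions is at least the number of types that occur, which is at least the number of tableaux; the first hypothesis makes the first inequality strict, and the second hypothesis the second.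
\end{proof}

An \emph{ordered partition} with sizes $\mu=(\mu_1,\dots,\mu_l)$, all $\mu_j\ge1$, is a tuple $(X_1,\dots,X_l)$ of disjoint independent sets with $|X_j|=\mu_j$. The blocks are nonempty and disjoint, hence distinct, so each set partition arises from exactly $\prod_jm_j(\mu)!$ ordered ones.

\begin{proposition}\label{prop:Pc}
The formulas for $N_{P_c}(\mu)$ and $B(\mu,c)$ in Theorem~\ref{thm:sharp} hold.
\end{proposition}

\begin{proof}
To an ordered partition of $P_c$ attach the $l\times r$ matrix whose entry $(j,i)$ is $1$ if $X_j$ meets class $i$ and $0$ otherwise. It has row sums $\mu$ and column sums $c$. A given matrix of this kind comes from $\prod_ic_i!$ ordered partitions, one for each choice of bijections between class $i$ and the ones in column $i$. Dividing by $\prod_jm_j(\mu)!$ gives $N_{P_c}(\mu)$. The number of matrices is the coefficient of $x^\mu y^c$ in $\prod_{j,i}(1+x_jy_i)$, and the dual Cauchy identity $\prod_{j,i}(1+x_jy_i)=\sum_\nu s_\nu(x)s_{\nu^t}(y)$ evaluates it as $\sum_\nu K_{\nu,\mu}K_{\nu^t,c}$.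
\end{proof}

\section{Deleting a block and deleting a row}\label{sec:induction}

Fix a part $p$ of $\mu$, of multiplicity $m$, and let $\bar\mu$ be $\mu$ with one part $p$ removed. Count the pairs consisting of a partition of $E$ with sizes $\mu$ and one of its $m$ blocks of size $p$. Removing the marked block $X$ leaves an arbitrary partition of $M\setminus X$ with sizes $\bar\mu$, so
\begin{equation}\label{eq:rec}
m\,N_M(\mu)=\sum_{X\text{ independent},\ |X|=p}N_{M\setminus X}(\bar\mu).
\end{equation}
The Kostka number satisfies an inequality of the same shape, in the opposite direction. For $R\subseteq[r]$ let $\chi_R\in\{0,1\}^r$ be the indicator vector; the entries of $c-\chi_R$ are nonnegative because all $c_i\ge1$.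

\begin{lemma}\label{lem:rowdel}
With $p,m,\bar\mu$ as above and $c=(c_1\ge\dots\ge c_r\ge1)$ a partition of $n$,
\[
m\,K_{\mu^t,c}\ \le\sum_{R\subseteq[r],\ |R|=p}\Big(\min_{i\in R}c_i\Big)K_{\bar\mu^t,\,c-\chi_R}.
\]
\end{lemma}

\begin{proof}
The left-hand side counts pairs $(T,j)$ with $T$ a row-strict tableau of shape $\mu$ and content $c$, and $j$ the index of a row of length $p$. Send $(T,j)$ to $(R,T')$, where $R$ is the set of entries of row $j$ and $T'$ is obtained by deleting row $j$ and closing the gap. Columns still increase weakly, so $T'$ is a row-strict tableau of shape $\bar\mu$ and content $c-\chi_R$. The pair $(R,T')$ determines the multiset of rows of $T$, hence $T$ by Lemma~\ref{lem:rows}, and $j$ must be one of the rows of $T$ equal to $R$. Each of these rows contains every $i\in R$, so there are at most $\min_{i\in R}c_i$ of them.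
\end{proof}

By induction the term of $X$ in \eqref{eq:rec} is at least $K_{\bar\mu^t,c(M\setminus X)}$. To compare the two sums we need, for each $R$, as many as $\min_{i\in R}c_i$ independent sets $X$, used for no other $R$, whose deletion damages the rank partition no more than subtracting $\chi_R$ from $c$ does. By Lemma~\ref{lem:kostka}(b), ``no more'' may be read in dominance order. For a vector $\gamma$ let $\operatorname{sort}(\gamma)$ be its weakly decreasing rearrangement.

\begin{example}\label{ex:21}
Let $\rho=(2,1)$, so $c=(2,1)$, and let $p=1$. Partition $E$ into independent sets $I_1=\{x,y\}$ and $I_2=\{z\}$. For $R=\{1\}$ we have $c-\chi_R=(1,1)$, and we need two elements whose deletion leaves a matroid with $c\trianglelefteq(1,1)$, that is, a basis. One of them is $z$. For the other, augment $I_2$ from $I_1$: after renaming, $\{z,y\}$ is independent, so $x$ may be deleted, and $z$ takes its place. For $R=\{2\}$ we have $c-\chi_R=(2,0)$; every partition of $2$ is dominated by $(2)$, so the remaining element $y$ will do. The roles of $x$ and $y$ cannot be exchanged: in $P_{(2,1)}$ the elements $x$ and $z$ form a class, and deleting $y$ leaves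 $c=(2)\not\trianglelefteq(1,1)$.

For $\mu=(2,1)$ the recursion gives $N_M(\mu)\ge2K_{(1,1),(1,1)}+K_{(1,1),(2,0)}=2+0$, while $K_{(2,1),(2,1)}=1$. For $\mu=(1,1,1)$ it gives $3N_M(\mu)\ge2\cdot1+1\cdot1$, with no room to spare: the only tableau is the column $1,1,2$, in which the row $\{1\}$ occurs twice. This is what the weight $\min_{i\in R}c_i$ pays for.
\end{example}

The example suggests writing the elements of $E$ into the Young diagram of $\rho$, with independent rows, each row ordered so that its last elements complete the lower rows to independent sets.

\begin{lemma}\label{lem:array}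
The ground set of a loopless matroid $M$ can be labeled $E=\{b^j_i:1\le i\le\rho_j\}$ so that each $I_j=\{b^j_1,\dots,b^j_{\rho_j}\}$ is independent and, for all $t>j$, the set $I_t\cup\{b^j_i:i>\rho_t\}$, of size $\rho_j$, is independent.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exist}(a),(b), partition $E$ into independent sets $I_1,I_2,\dots$ with $|I_t|=\rho_t$, where $I_t=\emptyset$ for large $t$. The maximality in the definition of $\rho$ gives
\begin{equation}\label{eq:span}
\operatorname{rk}(I_t\cup I_{t+1})=\rho_t\qquad(t\ge1).
\end{equation}
Otherwise $I_t$ could be augmented by some $x\in I_{t+1}$, and $I_1,\dots,I_{t-1},I_t\cup\{x\}$ would be $t$ independent sets covering $w_t+1$ elements.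

Fix $j$ with $\rho_j>0$. For each single $t>j$, augmentation provides a subset $C_t$ of $I_j$ that completes $I_t$ to an independent set of size $\rho_j$. The difficulty is that one ordering of $I_j$ must serve all $t$, so the sets $C_t$ must be nested. We construct $\emptyset=C_j\subseteq C_{j+1}\subseteq\dots\subseteq I_j$ with $I_t\cup C_t$ independent and $|C_t|=\rho_j-\rho_t$. Suppose $C_t$ is given, $t\ge j$. The sets $I_t$ and $C_t$ are disjoint, so \eqref{eq:diminish} with $A=I_{t+1}$ and $B=I_t\cup I_{t+1}$, together with \eqref{eq:span}, gives
\[
\operatorname{rk}(I_{t+1}\cup C_t)-\rho_{t+1}\ \ge\ \operatorname{rk}(I_t\cup I_{t+1}\cup C_t)-\rho_t\ \ge\ |I_t\cup C_t|-\rho_t=|C_t| .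
\]
Thus $I_{t+1}\cup C_t$ is independent, of size $\rho_{t+1}+\rho_j-\rho_t\le\rho_j$. Augment it from $I_j$ to an independent set of size $\rho_j$, and let $C_{t+1}$ consist of $C_t$ and the added elements. Finally, order $I_j$ so that each $C_t$ is the final segment of length $\rho_j-\rho_t$; this is possible because the $C_t$ are nested.
\end{proof}

For $M=P_c$ one can take column $i$ of the diagram to be class $i$. In general the columns are only a substitute for classes, as Example~\ref{ex:K4} shows, but the substitute is good enough.

\begin{lemma}\label{lem:families}
Let $1\le p\le r$. To each $R\subseteq[r]$ with $|R|=p$ one can assign a family $\mathcal X_R$ of exactly $\min_{i\in R}c_i$ independent $p$-subsets of $E$, the families being pairwise disjoint, such that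
\[
c(M\setminus X)\ \trianglelefteq\ \operatorname{sort}(c-\chi_R)\qquad\text{for all }X\in\mathcal X_R .
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\fill[gray!40] (0,-2) rectangle (1,-1);
\fill[gray!40] (2,-2) rectangle (3,-1);
\fill[gray!40] (4,-2) rectangle (5,-1);
\draw (0,-1) grid (6,0);
\draw (0,-2) grid (5,-1);
\draw (0,-3) grid (3,-2);
\draw (0,-4) grid (1,-3);
\draw[ultra thick] (3,-2) rectangle (5,-1);
\foreach \x in {1,...,6} \node at (\x-0.5,0.4) {$\x$};
\foreach \y in {1,...,4} \node[left] at (0,0.5-\y) {$I_{\y}$};
\end{tikzpicture}
\caption{The ground set written into the diagram of $\rho=(6,5,3,1)$, with independent rows $I_1,\dots,I_4$. The shaded cells, in row $2$ and columns $R=\{1,3,5\}$, form the deleted set $X$. The two outlined cells complete $I_3$ to an independent set of size $5$. This allows two elements of $I_3$, one for each shaded cell in the first $\rho_3=3$ columns, to be added to $I_2\setminus X$.}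
\label{fig:array}
\end{figure}

\begin{proof}
Take the labeling of Lemma~\ref{lem:array}. For $j$ with $\rho_j\ge\max R$ let $X_{j,R}=\{b^j_i:i\in R\}\subseteq I_j$, the cells of row $j$ in the columns $R$ (Figure~\ref{fig:array}), and let $\mathcal X_R$ consist of all these sets. They are independent. Since $p\ge1$, the set $X_{j,R}$ determines $j$ and $R$, so the families are disjoint and $|\mathcal X_R|=\#\{j:\rho_j\ge\max R\}=c_{\max R}=\min_{i\in R}c_i$.

Fix $X=X_{j,R}$ and let $\tau$ be the conjugate of $\operatorname{sort}(c-\chi_R)$, so that $\tau_t=\#\{i:(c-\chi_R)_i\ge t\}$. Both $\tau$ and $\rho(M\setminus X)$ are partitions of $n-p$, and by conjugation it suffices to show $\tau\trianglelefteq\rho(M\setminus X)$. In the picture, $\tau_t$ is the length of row $t$ after the holes are filled by moving up the cells below them. In a general matroid we do not try to make all these moves at once. Dominance asks only for a large union of $k$ independent sets for each $k$ separately, and for a given $k$ we refill row $j$ directly from row $k+1$.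

Let $q_t=|R\cap[\rho_t]|$, so $q_1=p$. Since $c_i\ge t$ if and only if $i\le\rho_t$, exactly $q_t-q_{t+1}$ indices $i\in R$ have $c_i=t$, and these are the indices lost from row $t$. Hence $\tau_t=\rho_t-(q_t-q_{t+1})$ and
\begin{equation}\label{eq:tau}
\tau_1+\dots+\tau_k=\rho_1+\dots+\rho_k-p+q_{k+1}.
\end{equation}
We exhibit $k$ disjoint independent subsets of $E\setminus X$ of this total size.

If $k<j$, then $\rho_{k+1}\ge\rho_j\ge\max R$, so $q_{k+1}=p$, and $I_1,\dots,I_k$ have the required total size and avoid $X$.

If $k\ge j$, let $C=\{b^j_i:i>\rho_{k+1}\}$ and $D=I_j\setminus\{b^j_i:i\in R\cap[\rho_{k+1}]\}$. Then $D$ is independent of size $\rho_j-q_{k+1}$, and $D$ contains both $C$ and $I_j\setminus X$. By Lemma~\ref{lem:array}, $I_{k+1}\cup C$ is independent of size $\rho_j$. Augment $D$ from it by a set $Y$ of $q_{k+1}$ new elements. As $C\subseteq D$, we have $Y\subseteq I_{k+1}$; this is the reason for keeping in $D$, for the moment, the elements of $X$ that lie in $C$. The set $(I_j\setminus X)\cup Y\subseteq D\cup Y$ is independent of size $\rho_j-p+q_{k+1}$. Together with the sets $I_t$ for $t\le k$, $t\ne j$, it gives $k$ disjoint independent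 subsets of $E\setminus X$ whose total size is \eqref{eq:tau}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kostka}]
We use induction on $n$. For $n=0$ both sides equal $1$. For $n\ge1$ let $p=\mu_1$, with $m$ and $\bar\mu$ as above. If $p>r$, the sum in Lemma~\ref{lem:rowdel} is empty and $K_{\mu^t,c}=0$. If $p\le r$, then
\begin{align*}
m\,N_M(\mu)&\ \ge\sum_{|R|=p}\ \sum_{X\in\mathcal X_R}N_{M\setminus X}(\bar\mu)
\ \ge\sum_{|R|=p}\ \sum_{X\in\mathcal X_R}K_{\bar\mu^t,\,c(M\setminus X)}\\
&\ \ge\sum_{|R|=p}\Big(\min_{i\in R}c_i\Big)K_{\bar\mu^t,\,c-\chi_R}\ \ge\ m\,K_{\mu^t,c}.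
\end{align*}
The four steps use \eqref{eq:rec} and the disjointness of the families; the induction hypothesis for the loopless matroids $M\setminus X$; Lemma~\ref{lem:families} with Lemma~\ref{lem:kostka}(a),(b); and Lemma~\ref{lem:rowdel}.
\end{proof}

\section{The extremal matroid}\label{sec:sharp}

It remains, after Proposition~\ref{prop:Pc}, to prove $N_M(\mu)\ge N_{P_c}(\mu)$. If $\mu\not\trianglelefteq\rho$, both numbers vanish by Corollary~\ref{cor:support}, since $\rho(P_c)=\rho$. If $n\le1$, then $M$ is isomorphic to $P_c$. So assume $n\ge2$ and $\mu=(\mu_1,\dots,\mu_l)\trianglelefteq\rho$ with all $\mu_j\ge1$; in particular $\mu_1\le r$.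

\subsection{Changing multiplicities}

No relabeling need turn $M$ into $P_c$, but $P_c$ can be built from $M$: repeat the elements of a basis $c_1,\dots,c_r$ times and delete the others. We interpolate by allowing all multiplicities. For $\alpha\in\mathbb Z_{\ge0}^E$ write $\alpha(A)=\sum_{e\in A}\alpha_e$, $|\alpha|=\alpha(E)$ and $\alpha!=\prod_e\alpha_e!$. For $|\alpha|=n$ let $M_\alpha$ have as ground set $\alpha_e$ labeled copies of each $e\in E$, with projection $\pi$ to $E$; a set is independent if $\pi$ maps it injectively onto an independent set of $M$. This is a matroid: if $x\in\pi(J')$ augments $\pi(I')$, then the copy of $x$ in $J'$ augments $I'$. The rank of $A'$ in $M_\alpha$ is $\operatorname{rk}(\pi(A'))$, and $M_{\mathbf 1}=M$ for $\mathbf 1=(1,\dots,1)$.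

Let $a_\alpha$ be the number of ordered partitions of $M_\alpha$ with sizes $\mu_1,\dots,\mu_l$. All these numbers are read off from one polynomial in variables $x_e$, $e\in E$:
\[
f=\prod_{j=1}^lf_{\mu_j},\qquad f_p=\sum_{I\text{ independent},\ |I|=p}\ \prod_{e\in I}x_e .
\]
The coefficient $[x^\alpha]f$ counts tuples $(Y_1,\dots,Y_l)$ of independent sets of $M$ with $|Y_j|=\mu_j$ in which each $e$ occurs $\alpha_e$ times. An ordered partition of $M_\alpha$ projects to such a tuple, and each tuple lifts in $\alpha!$ ways, by matching the copies of $e$ with the indices $j$ such that $e\in Y_j$. Since $f$ is homogeneous of degree $n$,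
\begin{equation}\label{eq:aalpha}
a_\alpha=\alpha!\,[x^\alpha]f=\partial^\alpha f,\qquad\partial^\alpha=\prod_e\Big(\frac{\partial}{\partial x_e}\Big)^{\alpha_e}.
\end{equation}

\subsection{Log-concavity}

Let $\chi_e$ be the unit vector of $e\in E$. A set $J\subseteq\mathbb Z^E_{\ge0}$ is \emph{M-convex} if for all $\alpha,\beta\in J$ and $u$ with $\alpha_u>\beta_u$ there is $v$ with $\alpha_v<\beta_v$ and $\alpha-\chi_u+\chi_v\in J$. A homogeneous polynomial of degree $d$ with nonnegative coefficients is \emph{Lorentzian} \cite{BH} if the set of exponents of its monomials is M-convex and, for every $\beta$ with $|\beta|=d-2$, the Hessian matrix of the quadratic form obtained by applying $\partial^\beta$ has at most one positive eigenvalue. We use two theorems of Br\"and\'en and Huh: the basis generating polynomial $\sum_{I\text{ basis}}\prod_{e\in I}x_e$ of a matroid is Lorentzian \cite[Theorem~3.10]{BH}, and a product of Lorentzian polynomials is Lorentzian \cite[Corollary~2.32]{BH}.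

\begin{lemma}\label{lem:logconc}
If $u\ne v$ in $E$, $|\alpha|=n$ and $\alpha_u,\alpha_v\ge1$, then $a_\alpha^2\ge a_{\alpha+\chi_u-\chi_v}\,a_{\alpha-\chi_u+\chi_v}$.
\end{lemma}

\begin{proof}
For $p\le r$, $f_p$ is the basis generating polynomial of the truncation of $M$ to $p$, so $f$ is Lorentzian of degree $n$. Let $\beta=\alpha-\chi_u-\chi_v$ and let $H$ be the Hessian of $\partial^\beta f$. By \eqref{eq:aalpha}, $H_{uv}=a_\alpha$, $H_{uu}=a_{\alpha+\chi_u-\chi_v}$ and $H_{vv}=a_{\alpha-\chi_u+\chi_v}$. If $H_{uu}H_{vv}>H_{uv}^2$, the principal block on $u,v$ would have positive diagonal and positive determinant. Then $H$ would be positive definite on a plane, and so would have two positive eigenvalues.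
\end{proof}

\begin{example}\label{ex:U23}
Let $E=\{1,2,3\}$, with all sets of size at most $2$ independent, and $\mu=\rho=(2,1)$. Then
\[
f=(x_1x_2+x_1x_3+x_2x_3)(x_1+x_2+x_3)=3x_1x_2x_3+\sum_{i\ne j}x_i^2x_j ,
\]
so $a_{(1,1,1)}=3$, $a_\alpha=2$ for the six permutations of $(2,1,0)$, and $a_\alpha=0$ for the permutations of $(3,0,0)$. The six points with value $2$ are copies of $P_{(2,1)}$ and form a hexagon with center $\mathbf 1$. Lemma~\ref{lem:logconc} gives $a_{(1,1,1)}^2\ge a_{(2,1,0)}a_{(0,1,2)}$, which is the inequality of Theorem~\ref{thm:sharp} in this case. At $(2,1,0)$ one should stop: the step to $(3,0,0)$ lowers the rank partition to $(1,1,1)$, and the lemma says only $2^2\ge0\cdot2$.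
\end{example}

In general we need a finite set $D$ of multiplicity vectors that contains $\mathbf 1$, on which $a$ is positive, and whose corners are copies of $P_c$. Log-concavity then pushes the minimum of $a$ to a corner.

\subsection{The domain and its corners}

The condition of Lemma~\ref{lem:exist}(a) for $\sigma=\rho$ suggests the definition. Put
\[
g(A)=\sum_t\min(\rho_t,\operatorname{rk}(A)),\qquad D=\{\alpha\in\mathbb Z^E_{\ge0}:\ |\alpha|=n,\ \alpha(A)\le g(A)\text{ for all }A\subseteq E\}.
\]
As a sum of rank functions of truncations, $g$ is integer-valued, monotone and submodular, with $g(\emptyset)=0$; and $g(E)=n$ because $\rho_t\le r$. In Example~\ref{ex:U23}, $g$ takes the value $2$ on singletons and $3$ on larger sets, so $D$ is the hexagon with its center. The set $D$ depends on $\rho$ and not on $\mu$, which is why one matroid is extremal for all $\mu$.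

\begin{lemma}\label{lem:domain}
We have $\mathbf 1\in D$, and $a_\alpha>0$ for all $\alpha\in D$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:exist}(b). Let $\alpha\in D$, let $A'$ be a subset of the ground set of $M_\alpha$, and let $A=\pi(A')$. By Lemma~\ref{lem:exist}(c), which uses $\mu\trianglelefteq\rho$,
\[
|A'|\le\alpha(A)\le g(A)\le\sum_t\min(\mu_t,\operatorname{rk}(A)),
\]
and $\operatorname{rk}(A)$ is the rank of $A'$ in $M_\alpha$. Lemma~\ref{lem:exist}(a) applies to $M_\alpha$ and $\mu$.
\end{proof}

Call $\alpha\in D$ a \emph{corner} if there are no $u\ne v$ with both $\alpha+(\chi_u-\chi_v)$ and $\alpha-(\chi_u-\chi_v)$ in $D$.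

\begin{lemma}\label{lem:mincorner}
The minimum of $a$ on $D$ is attained at a corner.
\end{lemma}

\begin{proof}
The function $a$ may be constant along a line, so we break ties with a strictly convex function: among the minimizers choose $\alpha$ with $\sum_e\alpha_e^2$ maximal. Suppose $\alpha^\pm=\alpha\pm(\chi_u-\chi_v)$ both lie in $D$. Then $\alpha_u,\alpha_v\ge1$, and Lemma~\ref{lem:logconc} gives $a_\alpha^2\ge a_{\alpha^+}a_{\alpha^-}$. Both factors are at least $a_\alpha$, which is positive by Lemma~\ref{lem:domain}, so both equal $a_\alpha$, and $\alpha^\pm$ are minimizers. Their sums of squares add up to $2\sum_e\alpha_e^2+4$, so one of them exceeds $\sum_e\alpha_e^2$, a contradiction.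
\end{proof}

\begin{lemma}\label{lem:corner}
If $\alpha$ is a corner of $D$, then $M_\alpha$ is isomorphic to $P_c$.
\end{lemma}

\begin{proof}
A corner is blocked in many directions, so many of the inequalities defining $D$ are equalities; we show that they determine $\alpha$. Call $A\subseteq E$ \emph{tight} if $\alpha(A)=g(A)$. The sets $\emptyset$ and $E$ are tight. If $A$ and $B$ are tight, then
\[
\alpha(A)+\alpha(B)=\alpha(A\cup B)+\alpha(A\cap B)\le g(A\cup B)+g(A\cap B)\le g(A)+g(B)=\alpha(A)+\alpha(B),
\]
so $A\cup B$ and $A\cap B$ are tight.

\emph{Any $u\ne v$ are separated by a tight set}, that is, some tight set contains exactly one of them. If $\alpha_u=0$, then $n=\alpha(E\setminus\{u\})\le g(E\setminus\{u\})\le g(E)=n$, so $E\setminus\{u\}$ is tight and separates; the case $\alpha_v=0$ is symmetric. Let $\alpha_u,\alpha_v\ge1$ and suppose no tight set separates $u$ from $v$. The vectors $\alpha^\pm=\alpha\pm(\chi_u-\chi_v)$ are nonnegative with sum $n$. If $A$ contains both or neither of $u,v$, then $\alpha^\pm(A)=\alpha(A)\le g(A)$. Otherwise $A$ is not tight, so $\alpha(A)\le g(A)-1$ by integrality, and $\alpha^\pm(A)\le\alpha(A)+1\le g(A)$.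 Thus $\alpha^\pm\in D$, and $\alpha$ is not a corner.

Take a maximal chain $\emptyset=T_0\subsetneq T_1\subsetneq\dots\subsetneq T_s=E$ of tight sets. If $T_i\setminus T_{i-1}$ contained $u\ne v$, a tight set $A$ separating them would give the tight set $(A\cap T_i)\cup T_{i-1}$, which contains exactly one of $u,v$ and so lies strictly between $T_{i-1}$ and $T_i$. Hence $T_i=\{e_1,\dots,e_i\}$ for an ordering $e_1,\dots,e_n$ of $E$, and $\alpha_{e_i}=g(T_i)-g(T_{i-1})$. This is $0$ if $\operatorname{rk}(T_i)=\operatorname{rk}(T_{i-1})$. If the rank rises from $h-1$ to $h$, it is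
\[
\sum_t\big(\min(\rho_t,h)-\min(\rho_t,h-1)\big)=\#\{t:\rho_t\ge h\}=c_h .
\]
The rank rises exactly $r$ times, once for each $h\in[r]$. The elements at which it rises form a basis: let $Z$ be the set of these elements; by \eqref{eq:diminish}, adding $e_i\in Z$ to $Z\cap T_{i-1}\subseteq T_{i-1}$ raises the rank by $1$, so $\operatorname{rk}(Z)=|Z|=r$. Thus $\alpha$ is supported on a basis with multiplicities $c_1,\dots,c_r$, and $M_\alpha$ is isomorphic to $P_c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Lemmas~\ref{lem:domain}, \ref{lem:mincorner} and~\ref{lem:corner}, $a_{\mathbf 1}\ge a_\alpha$ for some $\alpha$ with $M_\alpha$ isomorphic to $P_c$. So $M$ has at least as many ordered partitions with sizes $\mu$ as $P_c$, and dividing by $\prod_jm_j(\mu)!$ gives $N_M(\mu)\ge N_{P_c}(\mu)$. The formula is Proposition~\ref{prop:Pc}, and $P_c$ is itself a loopless matroid with rank partition $\rho$.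
\end{proof}

\begin{corollary}\label{cor:conseq}
\begin{itemize}
\item[(a)] For $M$ loopless and $\mu\vdash n$, $N_M(\mu)\ge\dfrac{\prod_ic_i!}{\prod_jm_j(\mu)!}\,K_{\mu^t,\rho^t}$.
\item[(b)] If $M$ has rank $r\ge1$, $|E|=kr$, and $M$ has $k$ disjoint bases, then $E$ has at least $(k!)^{r-1}$ partitions into $k$ bases. Equality holds for $P_{(k^r)}$, the $k$-fold parallel extension of a free matroid.
\end{itemize}
\end{corollary}

\begin{proof}
(a) The term $\nu=\mu$ of $B(\mu,c)$ is $K_{\mu,\mu}K_{\mu^t,c}=K_{\mu^t,c}$. (b) The bases cover $E$, so $M$ is loopless with $\rho=(r^k)$ and $c=(k^r)$. For $\mu=(r^k)$ the only $k\times r$ matrix counted by $B(\mu,c)$ has all entries $1$, and Theorem~\ref{thm:sharp} gives the bound $(k!)^r/k!$.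
\end{proof}

The factor in (a) can be smaller than $1$, so (a) does not contain Theorem~\ref{thm:kostka}: for the free matroid on four elements and $\mu=(2,2)$ it gives $\frac12\cdot2=1$, while $K_{(2,2),(1^4)}=2$ and $N_M(\mu)=3$.

\section{The cases of equality}\label{sec:equality}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
In case (i) both numbers are $0$ by Corollary~\ref{cor:support}. In case (ii) the only partition is into singletons, which are independent, and the only tableau is a single column with content $c$, so both numbers are $1$. In case (iii) $c=(1^n)$, the only partition has the single block $E$, and the only tableau is the row $1,\dots,n$.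

Now assume that none of the cases holds: $\mu\trianglelefteq\rho$, $\mu_1\ge2$, and $\mu\ne(n)$ if $M$ is free. By Theorem~\ref{thm:sharp} it suffices to show $N_{P_c}(\mu)>K_{\mu^t,c}$, and Lemma~\ref{lem:types} offers two ways to do so. The first needs a class with two elements to exchange; the second serves when there is none.

\emph{Case $c_1\ge2$.} By Corollary~\ref{cor:support} there is a row-strict tableau $T$ of shape $\mu$ and content $c$. Its top left entry is its smallest entry, namely $1$, so its first row contains $1$ and has length $\mu_1\ge2$. Take a partition of $P_c$ whose type is the multiset of rows of $T$. Some block contains an element $x$ of class $1$ and an element $y$ of another class. Let $x'\ne x$ be in class $1$; it lies in a different block. Exchanging $x$ and $x'$ preserves the type and changes the block containing $y$, so it produces a second partition of the same type.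

\emph{Case $c_1=1$.} Then $c=(1^n)$ and $\rho=(n)$, so $M$ is free and $\mu\ne(n)$; thus $\mu$ has at least two parts. Here $P_c$ is the free matroid on $[n]$, and a type is just a set partition of $[n]$. We give one with block sizes $\mu$ that is not the set of rows of a tableau. If $\mu_1>\mu_2$, take any partition with $1$ in a block of size $\mu_2$; in a tableau the unique entry $1$ lies in the first row, of length $\mu_1$. If $\mu_1=\mu_2=p\ge2$, take the blocks $\{1\}\cup\{n-p+2,\dots,n\}$ and $\{2,\dots,p+1\}$, and complete them arbitrarily. They have size $p$ and are disjoint, because $2p\le n$ gives $n-p+2\ge p+2$. As rows of equal length in a tableau they would be comparable componentwise, but their first entries satisfy $1<2$ while their second entries satisfy $n-p+2\ge p+2>3$.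
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Br\"and\'en and Huh, \emph{Lorentzian polynomials}, Ann. of Math. 192 (2020).

\bibitem{Brylawski}
Brylawski, \emph{The lattice of integer partitions}, 1973.

\bibitem{OQ}
\emph{Open questions session, Thursday},
\texttt{http://archytas.pims.math.ca/workshops/2023/23w5149/files/open\_questions2.pdf}

\bibitem{Oxley}
Oxley, \emph{Matroid Theory}.

\end{thebibliography}
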